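\title{Regular closed subsets of Lindel\"of topological groups}

\begin{abstract}
We prove that every regular closed subset of a Lindel\"of topological group is the intersection of at most $2^\omega$ open sets. More generally, in a topological group of Lindel\"of number at most $\kappa$, the closure of any union of $G_\kappa$-sets is the intersection of at most $2^\kappa$ open sets. We characterize the closed subsets of a Lindel\"of group that are intersections of at most $2^\omega$ open sets by their invariance under a subgroup with the same property, and we construct in ZFC a Lindel\"of group in which the bound $2^\omega$ for regular closed sets cannot be lowered.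
\end{abstract}

\section{Introduction}

In a metric space every nonempty closed set $F$ is the intersection of countably many open sets, namely the sets of points at distance less than $1/k$ from $F$. In a general space one may ask how many open sets are needed to cut out a given closed set. For arbitrary closed subsets of topological groups there is no bound, even when the group is compact. Throughout, $\mathfrak c=2^\omega$.

\begin{example}\label{ex:point}
Let $|I|>\mathfrak c$ and let $G=\mathbb Z_2^I$ carry the product topology. Each open neighborhood of $0$ contains all $x$ that vanish on a certain finite subset of $I$. An intersection of at most $\mathfrak c$ such neighborhoods therefore contains all $x$ that vanish on a certain set of at most $\mathfrak c$ indices, and some such $x$ is nonzero. So $\{0\}$ is not an intersection of at most $\mathfrak c$ open sets.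
\end{example}

The set $\{0\}$ in this example has empty interior. At the other extreme, a subset $F$ of a space is \emph{regular closed} if $F=\overline{\operatorname{int}F}$. These sets are exactly the closures of open sets: if $W$ is open and $F=\overline W$, then $W\subseteq\operatorname{int}F$, so $F=\overline W\subseteq\overline{\operatorname{int}F}\subseteq F$. For such sets the picture changes. In a compact group every regular closed set is an intersection of countably many open sets (Proposition~\ref{prop:compact}), and the proof works because finite subcovers keep every count countable: a countable family has only countably many finite subfamilies. A space is \emph{Lindel\"of} if every open cover has a countable subcover. In a Lindel\"of group one has to count countable subfamilies instead, and $\mathfrak c$ is the least infinite cardinal $\mu$ with $\mu^\omega=\mu$. This suggests the following question, posed in \cite{cell}.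

\begin{quote}
\emph{Is every regular closed subset of a Lindel\"of topological group the intersection of at most $2^\omega$ open sets?}
\end{quote}

The answer is yes, and the bound is optimal. To state the results, let the \emph{Lindel\"of number} $l(X)$ of a space $X$ be the least infinite cardinal $\kappa$ such that every open cover of $X$ has a subcover of size at most $\kappa$. A \emph{$G_\kappa$-set} is an intersection of at most $\kappa$ open sets; $G_\omega$-sets are the usual $G_\delta$-sets. The \emph{cellularity} of $X$ is the supremum of the sizes of families of pairwise disjoint nonempty open subsets of $X$. No separation axioms are assumed.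

\begin{theorem}\label{thm:A}
Let $\kappa$ be an infinite cardinal, $G$ a topological group with $l(G)\le\kappa$, and $\mathcal P$ any family of $G_\kappa$-sets in $G$. Then $\overline{\bigcup\mathcal P}$ is an intersection of at most $2^\kappa$ open sets.
\end{theorem}

Taking $\kappa=\omega$, and $\mathcal P=\{\operatorname{int}F\}$ for a regular closed set $F$, we obtain the answer to the question.

\begin{corollary}\label{cor:answer}
In a Lindel\"of topological group, every regular closed set, and more generally the closure of any union of $G_\delta$-sets, is an intersection of at most $\mathfrak c$ open sets.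
\end{corollary}

The proof finds a subgroup that is cut out by few open sets and leaves the closed set invariant. Invariance of this kind is exactly what is required.

\begin{theorem}\label{thm:B}
For a closed subset $F$ of a Lindel\"of topological group $G$ the following are equivalent:
\begin{itemize}
\item[(a)] $F$ is an intersection of at most $\mathfrak c$ open sets;
\item[(b)] $FN=F$ for some subgroup $N$ of $G$ that is an intersection of at most $\mathfrak c$ open sets.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:C}
There is a Hausdorff Lindel\"of abelian topological group $G$ of cellularity $\mathfrak c$ and a countable union $W$ of clopen subsets of $G$ such that the regular closed set $\overline W$ is not an intersection of fewer than $\mathfrak c$ open sets.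
\end{theorem}

Theorem~\ref{thm:C} is proved in ZFC, with no assumption on the size of $\mathfrak c$. The next two examples show that Corollary~\ref{cor:answer} needs both the group structure and a covering hypothesis.

\begin{example}[a compact space that is not a group]\label{ex:space}
Let $Y=Y_1\sqcup Y_2$ be discrete with $Y_1$ infinite and $|Y_2|>\mathfrak c$, and let $X=Y\cup\{\infty\}$, where the neighborhoods of $\infty$ are the complements of finite subsets of $Y$. Then $X$ is compact and $F=Y_1\cup\{\infty\}=\overline{Y_1}$ is regular closed. An open set containing $F$ omits finitely many points, so an intersection of at most $\mathfrak c$ of them omits at most $\mathfrak c$ points, while $F$ omits all of $Y_2$.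
\end{example}

\begin{example}[a group that is not Lindel\"of]\label{ex:group}
Let $\lambda=\mathfrak c^+$ and give $G=\mathbb Z_2^\lambda$ the group topology in which the subgroups $N_\alpha=\{x: x(\xi)=0\text{ for all }\xi<\alpha\}$, $\alpha<\lambda$, form a base at $0$. Any $\mathfrak c$ ordinals below $\lambda$ have their supremum below $\lambda$, so an intersection of at most $\mathfrak c$ open sets is open. For $x\ne0$ let $\rho(x)$ be the least $\xi$ with $x(\xi)\neq0$; the function $\rho$ is constant on $x+N_{\rho(x)+1}$. Split $\lambda$ into two unbounded sets $L_1,L_2$ and put $W_i=\{x\ne0:\rho(x)\in L_i\}$. These are disjoint open sets with union $G\setminus\{0\}$, and each meets every $N_\alpha$. So $\overline{W_1}=W_1\cup\{0\}$ is regular closed and not open, hence not an intersection of at most $\mathfrak c$ open sets.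
\end{example}

Section~\ref{sec:compact} carries out the whole argument for compact groups. Sections~\ref{sec:invariant} and~\ref{sec:dense} prove Theorems~\ref{thm:B} and~\ref{thm:A}, and Section~\ref{sec:sharp} contains the example.

\section{Subgroups cut out by few open sets}\label{sec:prelim}

We use the following standard facts. For an infinite cardinal $\kappa$ and $\mu=2^\kappa$ we have $\mu^\kappa=2^{\kappa\cdot\kappa}=\mu$, and $2^\kappa\le\kappa^\kappa\le\mu^\kappa$ gives $\kappa^\kappa=\mu$; a set of size at most $\mu$ has at most $\mu^\kappa=\mu$ subsets of size at most $\kappa$. Successor cardinals are regular: at most $\lambda$ ordinals below $\lambda^+$ have their supremum below $\lambda^+$. A closed subspace $F$ of $X$ has $l(F)\le l(X)$. Continuous images and countable unions of Lindel\"of spaces are Lindel\"of, and a discrete Lindel\"of space is countable. For infinite $\lambda$, a family of at most $\lambda$ open sets will be indexed by $\lambda$, with repetitions if necessary.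

Let $G$ be a topological group with identity $e$. Translations and inversion are homeomorphisms. A set $V$ is \emph{symmetric} if $V=V^{-1}$, and $V^2=VV$. For every open $O\ni e$ there is a symmetric open $V\ni e$ with $V^2\subseteq O$: continuity of multiplication gives an open $V_1\ni e$ with $V_1^2\subseteq O$, and $V=V_1\cap V_1^{-1}$ works. Translating, for every open $O\ni x$ there is such a $V$ with $xV^2\cup V^2x\subseteq O$. If $l(G)\le\kappa$ and $V\ni e$ is open, then the covers $\{xV:x\in G\}$ and $\{Vx:x\in G\}$ have subcovers of size at most $\kappa$; that is, $G$ is covered by at most $\kappa$ left translates $cV$, and also by at most $\kappa$ right translates $Vd$. Two points in the same translate are close: for symmetric $U$ and $V$,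
\begin{equation}\label{eq:close}
x,y\in Ud\ \Longrightarrow\ xy^{-1}\in U^2,\qquad\qquad y,z\in cV\ \Longrightarrow\ y^{-1}z\in V^2 .
\end{equation}
Indeed, $(ud)(u'd)^{-1}=uu'^{-1}$ and $(cv)^{-1}(cv')=v^{-1}v'$.

A neighborhood of $e$ need not contain an open subgroup, but it always contains a subgroup that is a $G_\delta$-set. We keep track of the neighborhoods that define such subgroups.

\begin{definition}
A \emph{system} in $G$ is a nonempty family $\mathcal V$ of symmetric open neighborhoods of $e$ such that for each $V\in\mathcal V$ there is $V'\in\mathcal V$ with $V'^2\subseteq V$. Its \emph{core} is $\bigcap\mathcal V$.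
\end{definition}

\begin{lemma}\label{lem:system}
\begin{itemize}
\item[(a)] The core $N$ of a system $\mathcal V$ is a subgroup, and $\bigcap_{V\in\mathcal V}V^2\subseteq N$.
\item[(b)] If $\lambda$ is infinite and $O_\xi$ $(\xi<\lambda)$ are open neighborhoods of $e$, there is a system of size at most $\lambda$ whose core is contained in $\bigcap_{\xi<\lambda}O_\xi$.
\item[(c)] A nonempty union of systems is a system, and its core is the intersection of their cores.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $t\in V^2$ for all $V\in\mathcal V$. Given $V$, take $V'$ as in the definition; then $t\in V'^2\subseteq V$. So $t\in N$. This applies to every product of two elements of $N$, and $N$ is symmetric and contains $e$.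
(b) For each $\xi$ choose symmetric open neighborhoods $V_{\xi,k}$ of $e$ $(k<\omega)$ with $V_{\xi,0}\subseteq O_\xi$ and $V_{\xi,k+1}^2\subseteq V_{\xi,k}$, and take the family of all $V_{\xi,k}$.
(c) For $V$ in the union, take $V'$ from a system to which $V$ belongs.
\end{proof}

\section{The compact case}\label{sec:compact}

The three steps of the general proof are already visible for compact groups, where the only combinatorial tool is Ramsey's theorem in its simplest form: if the pairs of elements of an infinite set are colored with finitely many colors, then some three elements have all three of their pairs of the same color.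

\begin{proposition}\label{prop:compact}
If $O$ is an open subset of a compact topological group $G$, then $F=\overline O$ is a $G_\delta$-set.
\end{proposition}

\begin{proof}
We may assume $O\ne\emptyset$.

\emph{Step 1: every family of pairwise disjoint nonempty open sets is countable.} Suppose $O_\alpha$ $(\alpha<\omega_1)$ are pairwise disjoint, nonempty and open. Choose $x_\alpha\in O_\alpha$ and a symmetric open $V_\alpha\ni e$ with $x_\alpha V_\alpha^2\cup V_\alpha^2x_\alpha\subseteq O_\alpha$. By compactness there is a positive integer $k_\alpha$ such that $G$ is covered by left translates $c^\alpha_1V_\alpha,\dots,c^\alpha_{k_\alpha}V_\alpha$ and also by right translates $V_\alpha d^\alpha_1,\dots,V_\alpha d^\alpha_{k_\alpha}$. Some $k$ equals $k_\alpha$ for infinitely many $\alpha$; consider only these. Color a pair $\alpha<\beta$ by a pair $(n,m)$ of numbers in $\{1,\dots,k\}$ such that $x_\beta\in c^\alpha_nV_\alpha$ and $x_\alpha\in V_\beta d^\beta_m$. Let $\alpha<\beta<\gamma$ have all three pairs of color $(n,m)$. Then $x_\beta,x_\gamma\in c^\alpha_nV_\alpha$ and $x_\alpha,x_\beta\in V_\gamma d^\gamma_m$, so \eqref{eq:close} gives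
\[
x_\alpha\,(x_\beta^{-1}x_\gamma)=(x_\alpha x_\beta^{-1})\,x_\gamma\in x_\alpha V_\alpha^2\cap V_\gamma^2x_\gamma\subseteq O_\alpha\cap O_\gamma=\emptyset,
\]
a contradiction.

\emph{Step 2: an invariance subgroup.} By Zorn's lemma take a maximal family of pairwise disjoint sets of the form $xV$, where $V\ni e$ is symmetric and open and $xV^2\subseteq O$. By Step~1 it can be listed as $x_iV_i$ $(i<\omega)$. Its union $S$ is dense in $O$, since otherwise the nonempty open set $O\setminus\overline S$ would contain some $xV^2$, and $xV$ could be added to the family. So $\overline S=F$. Choose symmetric open neighborhoods $W_k$ of $e$ with $W_0\subseteq V_0$ and $W_{k+1}^2\subseteq W_k\cap V_{k+1}$. They form a decreasing system, and its core $N$ lies in every $V_i$. For $t\in N$ we have $St\subseteq\bigcup_ix_iV_i^2\subseteq O$, hence $Ft=\overline{St}\subseteq F$. Thus $FN=F$.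

\emph{Step 3: $F=\bigcap_kFW_k$.} Each $FW_k$ is open, being a union of translates of $W_k$, and contains $F$. Let $x\notin F$. For $y\in F$ we have $y^{-1}x\notin N$, since $yN\subseteq F$; choose $k(y)$ with $y^{-1}x\notin W_{k(y)}$. The compact set $F$ is covered by finitely many of the sets $yW_{k(y)+1}$; let $k$ be the largest of the corresponding numbers $k(y)+1$. If $x=fw$ with $f\in F$ and $w\in W_k$, take $y$ from the finite list with $f\in yW_{k(y)+1}$; then $y^{-1}x=(y^{-1}f)w\in W_{k(y)+1}^2\subseteq W_{k(y)}$, which is false. So $x\notin FW_k$.
\end{proof}

The heart of the matter is the point $x_\alpha x_\beta^{-1}x_\gamma$, which is close to $x_\alpha$ when read as $x_\alpha(x_\beta^{-1}x_\gamma)$ and close to $x_\gamma$ when read as $(x_\alpha x_\beta^{-1})x_\gamma$. Only two of the color coincidences were used: the first entries agree on the pairs $\alpha\beta$ and $\alpha\gamma$, and the second entries agree on the pairs $\alpha\gamma$ and $\beta\gamma$. This economy will matter in Section~\ref{sec:dense}.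

\section{Closed sets invariant under a subgroup}\label{sec:invariant}

We first generalize Step~3. There the finite subcover allowed us to pass to a single neighborhood $W_k$. A subcover of size $\kappa$ involves $\kappa$ neighborhoods of $e$, and their intersection need not be open. So we use the union of the subcover itself as the open set that separates $F$ from $x$. It depends on $x$, and to keep the number of such sets under control we draw all covers from a small stock of translates fixed in advance.

\begin{lemma}\label{lem:invariant}
Let $l(G)\le\kappa$ and $\mu=2^\kappa$. Let $\mathcal V$ be a system of size at most $\mu$ with core $N$. If $F\subseteq G$ is closed and $FN=F$, then $F$ is an intersection of at most $\mu$ open sets.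
\end{lemma}

\begin{proof}
For $V\in\mathcal V$ fix $C_V\subseteq G$ with $|C_V|\le\kappa$ and $C_VV=G$. Let $\mathcal B=\{cV:V\in\mathcal V,\ c\in C_V\}$, so that $|\mathcal B|\le\mu\cdot\kappa=\mu$, and let $\mathcal U$ be the family of all unions of at most $\kappa$ members of $\mathcal B$. Then $|\mathcal U|\le\mu^\kappa=\mu$, and $G\in\mathcal U$. We show that $F=\bigcap\{U\in\mathcal U:F\subseteq U\}$.

Fix $x\notin F$ and let $y\in F$. Then $y^{-1}x\notin N$, since otherwise $x\in yN\subseteq F$. By Lemma~\ref{lem:system}(a) there is $V\in\mathcal V$ with $y^{-1}x\notin V^2$. Take $c\in C_V$ with $y\in cV$; by \eqref{eq:close}, $x\notin cV$. Thus $F$ is covered by the members of $\mathcal B$ that do not contain $x$. Since $F$ is closed, $l(F)\le\kappa$, so at most $\kappa$ of these members cover $F$. Their union $U$ belongs to $\mathcal U$, contains $F$, and omits $x$.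
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(b)$\Rightarrow$(a). The open sets whose intersection is $N$ contain $e$, so Lemma~\ref{lem:system}(b) gives a system of size at most $\mathfrak c$ with core $N'\subseteq N$. Then $F\subseteq FN'\subseteq FN=F$, and Lemma~\ref{lem:invariant} with $\kappa=\omega$ gives (a).

(a)$\Rightarrow$(b). If $F=\emptyset$, take $N=G$. Otherwise write $F=\bigcap_{\alpha<\mathfrak c}U_\alpha$ with each $U_\alpha$ open, and fix $\alpha$. For $y\in F$ choose a symmetric open $V_y\ni e$ with $yV_y^2\subseteq U_\alpha$. The closed set $F$ is Lindel\"of, so $F\subseteq\bigcup_{k<\omega}y_kV_{y_k}$ for some $y_k\in F$. By Lemma~\ref{lem:system}(a),(b) there is a subgroup $N_\alpha\subseteq\bigcap_kV_{y_k}$ that is a $G_\delta$-set, and $FN_\alpha\subseteq\bigcup_ky_kV_{y_k}^2\subseteq U_\alpha$. The subgroup $N=\bigcap_{\alpha<\mathfrak c}N_\alpha$ is an intersection of at most $\mathfrak c\cdot\omega=\mathfrak c$ open sets, and $F\subseteq FN\subseteq\bigcap_\alpha U_\alpha=F$.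
\end{proof}

\section{Dense subfamilies of cosets}\label{sec:dense}

Fix an infinite cardinal $\kappa$ and put $\mu=2^\kappa$. To prove Theorem~\ref{thm:A} we need a system of size at most $\mu$ whose core leaves $\overline{\bigcup\mathcal P}$ invariant. A $G_\kappa$-set may have empty interior, so the open pieces $xV$ of the compact case are not available. Their place is taken by cosets $xN$ of cores of systems of size at most $\kappa$: every $G_\kappa$-set is a union of such cosets, and a union of $\mu$ of them is invariant under the intersection of the corresponding cores. It remains to show that $\mu$ cosets already have dense union.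

If this fails, a recursion of length $\mu^+$ produces points $x_\gamma$, each outside the closure of all earlier cosets $x_\alpha N_\alpha$. The situation is now asymmetric. The later index $\gamma$ contributes an open set $U_\gamma^2x_\gamma$, and $\kappa$ colors suffice to force $x_\alpha x_\beta^{-1}\in U_\gamma^2$. The earlier index $\alpha$ contributes a coset, and to force $x_\beta^{-1}x_\gamma\in N_\alpha$ we must record the position of a point with respect to $\kappa$ covers at once, which takes $\kappa^\kappa=\mu$ colors. The following lemma gives exactly the two coincidences noted after Proposition~\ref{prop:compact}, with these numbers of colors.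

\begin{lemma}\label{lem:comb}
Let $|Q|\le\mu$. For all $\alpha<\beta<\mu^+$ let $n(\alpha,\beta)\in Q$ and $m(\alpha,\beta)\in\kappa$. Then there are $\alpha<\beta<\gamma<\mu^+$ with $n(\alpha,\beta)=n(\alpha,\gamma)$ and $m(\alpha,\gamma)=m(\beta,\gamma)$.
\end{lemma}

The idea is to find a top ordinal $\delta$ whose $n$-colors over any small set below it are imitated by an ordinal below $\delta$. This yields a long increasing sequence each of whose terms imitates $\delta$ over the earlier terms, and the pigeonhole principle applied to $m(\,\cdot\,,\delta)$ selects two terms.

\begin{proof}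
Let $E\subseteq\mu^+$ with $|E|\le\kappa$, and let $h\colon E\to Q$. Say that $\xi<\mu^+$ \emph{realizes} $(E,h)$ if $\varepsilon<\xi$ and $n(\varepsilon,\xi)=h(\varepsilon)$ for all $\varepsilon\in E$. If $(E,h)$ is realized at all, let $\xi(E,h)$ be the least ordinal realizing it.

For $\eta<\mu^+$ we have $|\eta|\le\mu$, so there are at most $\mu^\kappa\cdot\mu^\kappa=\mu$ pairs $(E,h)$ with $E\subseteq\eta$, and by regularity of $\mu^+$ the corresponding ordinals $\xi(E,h)$ are bounded below $\mu^+$. Define $\eta_\nu<\mu^+$ for $\nu\le\kappa^+$ as follows: $\eta_0=0$; $\eta_{\nu+1}$ is larger than $\eta_\nu$ and larger than $\xi(E,h)$ for all realized pairs with $E\subseteq\eta_\nu$; and $\eta_\nu=\sup_{\nu'<\nu}\eta_{\nu'}$ for limit $\nu$. The suprema stay below $\mu^+$ because $\kappa^+\le\mu$. Put $\delta=\eta_{\kappa^+}$.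

Let $E\subseteq\delta$ with $|E|\le\kappa$. By regularity of $\kappa^+$, $E\subseteq\eta_\nu$ for some $\nu<\kappa^+$. The ordinal $\delta$ realizes $(E,h_E)$, where $h_E(\varepsilon)=n(\varepsilon,\delta)$. Hence $\xi(E,h_E)$ is defined, and $\xi(E,h_E)<\eta_{\nu+1}<\delta$.

By recursion on $\nu<\kappa^+$ let $E_\nu=\{\beta_{\nu'}:\nu'<\nu\}$, a subset of $\delta$ of size at most $\kappa$, and $\beta_\nu=\xi(E_\nu,h_{E_\nu})<\delta$. Then $\beta_{\nu'}<\beta_\nu$ and $n(\beta_{\nu'},\beta_\nu)=n(\beta_{\nu'},\delta)$ whenever $\nu'<\nu$. The map $\nu\mapsto m(\beta_\nu,\delta)$ from $\kappa^+$ to $\kappa$ is not injective, so $m(\beta_{\nu'},\delta)=m(\beta_\nu,\delta)$ for some $\nu'<\nu$. Take $\alpha=\beta_{\nu'}$, $\beta=\beta_\nu$, $\gamma=\delta$.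
\end{proof}

\begin{remark}
The function $m$ cannot be allowed $\mu$ values. Fix injections $e_\gamma\colon\gamma\to\mu$ for $\gamma<\mu^+$ and put $m(\alpha,\gamma)=e_\gamma(\alpha)$; then $m(\alpha,\gamma)\neq m(\beta,\gamma)$ whenever $\alpha<\beta<\gamma$. The same coloring shows that with $\mu$ colors a triple whose three pairs have one color need not exist.
\end{remark}

\begin{lemma}\label{lem:dense}
Let $l(G)\le\kappa$. For $i\in I$ let $x_i\in G$ and let $N_i$ be the core of a system $\mathcal V_i$ of size at most $\kappa$. Then there is $J\subseteq I$ with $|J|\le\mu$ and $\bigcup_{i\in I}x_iN_i\subseteq\overline{\bigcup_{j\in J}x_jN_j}$.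
\end{lemma}

\begin{proof}
Suppose not. By recursion on $\alpha<\mu^+$ choose $i_\alpha\in I$ such that the coset $x_{i_\alpha}N_{i_\alpha}$ is not contained in the closure of $\bigcup_{\beta<\alpha}x_{i_\beta}N_{i_\beta}$; this is possible because $\{i_\beta:\beta<\alpha\}$ has size at most $\mu$. We now index by ordinals: let $N_\alpha=N_{i_\alpha}$, list $\mathcal V_{i_\alpha}$ as $\{V^\alpha_\zeta:\zeta<\kappa\}$, and let $y_\alpha$ be a point of $x_{i_\alpha}N_{i_\alpha}$ outside that closure. Since $N_\alpha$ is a subgroup, $y_\alpha N_\alpha=x_{i_\alpha}N_{i_\alpha}$. The complement of the closure is an open neighborhood of $y_\alpha$, so there is a symmetric open $U_\alpha\ni e$ with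
\begin{equation}\label{eq:miss}
U_\alpha^2y_\alpha\cap\bigcup_{\beta<\alpha}y_\beta N_\beta=\emptyset .
\end{equation}

For each $\alpha$ and each $\zeta<\kappa$ fix points $c^{\alpha,\zeta}_\xi$ $(\xi<\kappa)$ with $\bigcup_\xi c^{\alpha,\zeta}_\xi V^\alpha_\zeta=G$, and for each $\alpha$ fix points $d^\alpha_\xi$ $(\xi<\kappa)$ with $\bigcup_\xi U_\alpha d^\alpha_\xi=G$. For $\alpha<\beta$ choose a function $n(\alpha,\beta)\colon\kappa\to\kappa$ and an ordinal $m(\alpha,\beta)<\kappa$ such that
\[
y_\beta\in c^{\alpha,\zeta}_{n(\alpha,\beta)(\zeta)}V^\alpha_\zeta\quad\text{for all }\zeta<\kappa,\qquad\qquad y_\alpha\in U_\beta\,d^\beta_{m(\alpha,\beta)} .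
\]
The values of $n$ lie in the set $Q$ of all functions $\kappa\to\kappa$, and $|Q|=\kappa^\kappa=\mu$. Take $\alpha<\beta<\gamma$ from Lemma~\ref{lem:comb}. Since $n(\alpha,\beta)=n(\alpha,\gamma)$, for every $\zeta$ the points $y_\beta,y_\gamma$ lie in one left translate of $V^\alpha_\zeta$; by \eqref{eq:close} and Lemma~\ref{lem:system}(a), $y_\beta^{-1}y_\gamma\in\bigcap_\zeta(V^\alpha_\zeta)^2\subseteq N_\alpha$. Since $m(\alpha,\gamma)=m(\beta,\gamma)$, the points $y_\alpha,y_\beta$ lie in one right translate of $U_\gamma$, so $y_\alpha y_\beta^{-1}\in U_\gamma^2$. Hence $y_\alpha y_\beta^{-1}y_\gamma\in y_\alpha N_\alpha\cap U_\gamma^2y_\gamma$, contradicting \eqref{eq:miss} for $\gamma$.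
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $F=\overline{\bigcup\mathcal P}$. If $\bigcup\mathcal P=\emptyset$, then $F=\emptyset$ is open. Otherwise let $I=\bigcup\mathcal P$. For $p\in I$ choose $P\in\mathcal P$ with $p\in P$ and write $P=\bigcap_{\xi<\kappa}O_\xi$ with $O_\xi$ open. Lemma~\ref{lem:system}(b), applied to the sets $p^{-1}O_\xi$, gives a system $\mathcal V_p$ of size at most $\kappa$ whose core $N_p$ satisfies $pN_p\subseteq P$. Thus $\bigcup_{p\in I}pN_p=\bigcup\mathcal P$.

Take $J\subseteq I$ from Lemma~\ref{lem:dense} and let $S=\bigcup_{p\in J}pN_p$. Then $\overline S=F\neq\emptyset$, so $J\neq\emptyset$. By Lemma~\ref{lem:system}(c), $\mathcal V=\bigcup_{p\in J}\mathcal V_p$ is a system of size at most $\mu\cdot\kappa=\mu$ with core $N=\bigcap_{p\in J}N_p$. For $t\in N$ and $p\in J$ we have $pN_pt=pN_p$, so $St=S$. Right translation by $t$ is a homeomorphism, so $Ft=\overline{St}=F$. Hence $FN=F$, and Lemma~\ref{lem:invariant} applies.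
\end{proof}

The hypothesis $l(G)\le\kappa$ entered in two ways. Lemma~\ref{lem:dense} used only that $G$ is covered by $\kappa$ translates of each neighborhood of $e$, whereas Lemma~\ref{lem:invariant} also extracted a subcover of $F$ from a cover by translates of varying neighborhoods. Lemma~\ref{lem:dense} also yields the analog of Step~1 of the compact case.

\begin{corollary}\label{cor:cell}
If $l(G)\le\kappa$, then the cellularity of $G$ is at most $2^\kappa$.
\end{corollary}

\begin{proof}
Let $O_i$ $(i\in I)$ be pairwise disjoint nonempty open sets. Choose $x_i\in O_i$ and, by Lemma~\ref{lem:system}(b), a countable system with core $N_i\subseteq x_i^{-1}O_i$. Take $J$ from Lemma~\ref{lem:dense}. For $i\in I$ the open neighborhood $O_i$ of $x_i$ meets $x_jN_j\subseteq O_j$ for some $j\in J$, so $i=j$. Thus $I=J$ and $|I|\le2^\kappa$.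
\end{proof}

\section{The bound $\mathfrak c$ is sharp}\label{sec:sharp}

The mechanism is that of Example~\ref{ex:space}. Let $X$ be a Lindel\"of space and $Z$ a set of $\mathfrak c$ isolated points of $X$. An open set containing $X\setminus Z$ has a closed discrete, hence countable, complement, so fewer than $\mathfrak c$ open sets cannot cut out $X\setminus Z$. We transfer this to a group $G$ by a continuous map $j\colon X\to G$ and a regular closed set $F\subseteq G$ with $j^{-1}(F)=X\setminus Z$. If $j(X)$ generates $G$, then $G$ is covered by images of the finite powers $X^n$, so we need all of them to be Lindel\"of. And to keep $j(Z)$ out of $F$ we shall give the images of the isolated points pairwise disjoint neighborhoods in $G$.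

Let $C=\{0,1\}^\omega$ be the Cantor set. For $x\in C$ let $x|k=(x(0),\dots,x(k-1))$ and $[x|k]=\{z\in C:z|k=x|k\}$. These cylinders are clopen and form a countable base of the compact space $C$; their products form a countable base of clopen subsets of $C^n$. The coordinates of $x\in C^n$ are $x_1,\dots,x_n\in C$.

\subsection{A space with Lindel\"of finite powers}

The space $X$ will be $C$ with the points of a subset $B$ made isolated; put $A=C\setminus B$. An open cover of $X^n$ covers $A^n$ by sets that are open in $C^n$, and countably many of these suffice; what is left over is a closed subset of $C^n$ that misses $A^n$. For $n=1$ we want such sets to be countable. For $n=2$ this is impossible, as $\{b\}\times C$ misses $A^2$ for $b\in B$; but such a set is a copy of $X$ and does no harm. Other closed sets do harm: if the graph of a homeomorphism $\varphi$ of $C$ misses $A^2$, then each point $(x,\varphi(x))$ is the only point of the graph in the open set $\{x\}\times X$ or in the open set $X\times\{\varphi(x)\}$, so the graph is an uncountable closed discrete subset of $X^2$. This leads to the following notion.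

For $n\ge1$, $1\le i\le n$ and $c\in C$ let $H(i,c)=\{x\in C^n:x_i=c\}$; we call these sets \emph{hyperplanes}. A subset of $C^n$ is \emph{thin} if it is covered by countably many hyperplanes. Subsets and countable unions of thin sets are thin, and for $n=1$ thin means countable. The space $C^n$ is not thin: given countably many hyperplanes $H(i,c)$, take $a\in C$ different from all the $c$ and consider $(a,\dots,a)$. We want every closed set that is not thin to meet $A^n$, while $|B|=\mathfrak c$. We construct $A$ and $B$ by a recursion of length $\mathfrak c$, and the next lemma keeps it running.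

\begin{lemma}\label{lem:avoid}
Let $F\subseteq C^n$ be closed and not thin. If $S\subseteq C$ and $|S|<\mathfrak c$, then some $x\in F$ has all its coordinates outside $S$.
\end{lemma}

\begin{proof}
We find $\mathfrak c$ points of $F$ no two of which share a coordinate value. First we discard the thin parts of $F$. Let $F^*$ be obtained from $F$ by removing all basic open sets $V$ for which $F\cap V$ is thin. Then $F^*$ is closed and $F\setminus F^*$ is thin, as the base is countable; so $F^*\neq\emptyset$. No nonempty relatively open $O\subseteq F^*$ is thin. Indeed, take $p\in O$ and a basic $V\ni p$ with $F^*\cap V\subseteq O$. If $O$ were thin, then $F\cap V\subseteq O\cup(F\setminus F^*)$ would be thin, so $V$ would have been removed, contrary to $p\in F^*$.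

Let $R=\{(x,y)\in F^*\times F^*:x_i=y_j\text{ for some }i,j\}$. This relation is symmetric, and it is closed as a finite union of closed sets. For fixed $x$, the set $\{y:(x,y)\in R\}$ is covered by the $n^2$ hyperplanes $H(j,x_i)$, so it contains no nonempty relatively open subset of $F^*$. We define nonempty relatively clopen sets $V_s\subseteq F^*$ for finite binary sequences $s$. Let $V_\emptyset=F^*$. Given $V_s$, pick $x\in V_s$ and then $y\in V_s$ with $(x,y)\notin R$. As $R$ is closed, there are relatively clopen sets $V_{s0}\ni x$ and $V_{s1}\ni y$ inside $V_s$ with $(V_{s0}\times V_{s1})\cap R=\emptyset$.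

For $f\in\{0,1\}^\omega$ the sets $V_{f|k}$ form a decreasing sequence of nonempty compact sets; choose $x^f\in\bigcap_kV_{f|k}$. If $f\neq f'$ and $s$ is their longest common initial segment, one of $x^f,x^{f'}$ lies in $V_{s0}$ and the other in $V_{s1}$, so $(x^f,x^{f'})\notin R$. Hence each element of $S$ is a coordinate of $x^f$ for at most one $f$. Since $|S|<\mathfrak c$, some $x^f$ has no coordinate in $S$.
\end{proof}

\begin{lemma}\label{lem:partition}
There is a partition $C=A\sqcup D\sqcup Z$ such that $D$ is countable and dense in $C$, $|Z|=\mathfrak c$, and for every $n\ge1$ every closed $F\subseteq C^n$ that is not thin meets $A^n$.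
\end{lemma}

\begin{proof}
Let $D\subseteq C$ be countable and dense. A closed subset of $C^n$ is determined by the basic open sets that it misses, so there are at most $\mathfrak c$ of them. List as $F_\alpha$ $(\alpha<\mathfrak c)$, with repetitions if necessary, all closed sets in all powers $C^n$, $n\ge1$, that are not thin. We choose $x^\alpha\in F_\alpha$ and $z^\alpha\in C$ by recursion. At stage $\alpha$ let $S_\alpha$ consist of $D$, the coordinates of the points $x^\beta$ and the points $z^\beta$, for $\beta<\alpha$. Then $|S_\alpha|\le\omega+|\alpha|\cdot\omega<\mathfrak c$. By Lemma~\ref{lem:avoid} choose $x^\alpha\in F_\alpha$ with no coordinate in $S_\alpha$; then choose $z^\alpha\in C\setminus S_\alpha$ different from the coordinates of $x^\alpha$. Let $Z=\{z^\alpha:\alpha<\mathfrak c\}$ and $A=C\setminus(D\cup Z)$. The points $z^\alpha$ are distinct and lie outside $D$. A coordinate $a$ of $x^\alpha$ is not in $D$ and is not $z^\beta$ for $\beta<\alpha$, because $a\notin S_\alpha$; it is not $z^\alpha$ by choice; and it is not $z^\beta$ for $\beta>\alpha$, because $a\in S_\beta$. So all coordinates of $x^\alpha$ lie in $A$.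
\end{proof}

Fix such a partition and let $B=D\cup Z$. A closed set missing $A^n$ is thin; for the record of what is left over, the hyperplanes can be taken through points of $B$.

\begin{lemma}\label{lem:Bplanes}
If $n\ge1$ and $F\subseteq C^n$ is closed with $F\cap A^n=\emptyset$, then $F$ is covered by countably many hyperplanes $H(i,b)$ with $b\in B$.
\end{lemma}

\begin{proof}
Induction on $n$. By Lemma~\ref{lem:partition}, $F$ is covered by countably many hyperplanes $H(i,c)$, and it suffices to cover $F\cap H(i,c)$ when $c\in A$. If $n=1$, then $F\cap H(1,c)=F\cap\{c\}=\emptyset$. If $n>1$, deleting the $i$-th coordinate is a homeomorphism of $H(i,c)$ onto $C^{n-1}$. It maps $F\cap H(i,c)$ onto a closed set $F'$ that misses $A^{n-1}$, since reinserting $c\in A$ into a point of $F'\cap A^{n-1}$ would give a point of $F\cap A^n$. By induction $F'$ is covered by countably many hyperplanes of $C^{n-1}$ through points $b\in B$, and the preimage of each lies in a hyperplane $H(i',b)$ of $C^n$.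
\end{proof}

Let $X$ be the set $C$ with the topology consisting of the sets $U\cup E$ with $U$ open in $C$ and $E\subseteq B$. This family is closed under unions, and $(U\cup E)\cap(U'\cup E')$ is the union of $U\cap U'$ and a subset of $B$. The points of $B$ are isolated in $X$, and an open set $U\cup E$ that contains a point $a\in A$ has $a\in U$.

\begin{lemma}\label{lem:powers}
$X^n$ is Lindel\"of for every $n\ge0$.
\end{lemma}

\begin{proof}
Induction on $n$; $X^0$ is a single point. Let $n\ge1$ and let $\mathcal O$ be an open cover of $X^n$. For $a\in A^n$, a member of $\mathcal O$ containing $a$ contains a box $\prod_i(U_i\cup E_i)\ni a$, and then $a\in U_a=\prod_iU_i$, which is open in $C^n$. Let $U=\bigcup_{a\in A^n}U_a$. As $C^n$ has a countable base, countably many sets $U_a$ cover $U$, so countably many members of $\mathcal O$ cover $U$. The set $C^n\setminus U$ is closed in $C^n$ and misses $A^n$, so by Lemma~\ref{lem:Bplanes} it is covered by countably many hyperplanes. Each of them, as a subspace of $X^n$, is homeomorphic to the Lindel\"of space $X^{n-1}$ and is covered by countably many members of $\mathcal O$.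
\end{proof}

\subsection{The group}

Let $G$ be the set of finite subsets of $C$, with symmetric difference as addition; $0=\emptyset$ and $g+g=0$. Let $j\colon X\to G$, $j(x)=\{x\}$. For $Y\subseteq C$ the parity of $|g\cap Y|$ is additive in $g$. So a partition of $X$ defines a homomorphism on $G$, recording the parity on each piece, and if the pieces are open in $X$, then declaring the kernel open keeps $j$ continuous. For each $b\in B$ we choose one open partition $\mathcal R_b$ having $\{b\}$ as a piece, and the coset of the kernel through $j(b)$ will be the neighborhood $W_b$ of $j(b)$. When are $W_b$ and $W_c$ disjoint? Elements of $W_b$ have odd parity on $\{b\}$ and even parity on the other pieces of $\mathcal R_b$. So it suffices to have a set $K$ that contains $b$ but not $c$ and is a union of pieces of $\mathcal R_b$ and also a union of pieces of $\mathcal R_c$: the parity on $K$ is then odd for elements of $W_b$ and even for elements of $W_c$. The tree structure of $C$ provides such partitions.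

For $x\neq y$ in $C$ let $\Delta(x,y)=\min\{k:x(k)\ne y(k)\}$. For $b\in B$ and $k<\omega$ let $R_k(b)=\{z\neq b:\Delta(z,b)=k\}$. The conditions $z|k=b|k$ and $z(k)\neq b(k)$ determine $z|(k+1)$, because there are only two digits. Hence
\begin{equation}\label{eq:cyl}
R_k(b)=[x|(k+1)]\quad\text{for every }x\in R_k(b).
\end{equation}
The sets $\{b\},R_0(b),R_1(b),\dots$ form a partition $\mathcal R_b$ of $X$ into open sets. Let $\pi_b(g)=(|g\cap Y|\bmod 2)_{Y\in\mathcal R_b}$, a homomorphism from $G$ to $\mathbb Z_2^{\mathcal R_b}$, and let $K_b=\ker\pi_b$. Call $O\subseteq G$ open if for each $g\in O$ there is a finite intersection $K$ of subgroups $K_b$, $b\in B$, with $g+K\subseteq O$. This is a group topology, because $(g+K)+(h+K)=g+h+K$ and inversion is the identity. Each coset $g+K_b$ is open, and also closed since its complement is a union of cosets. The cosets form a subbase, as $g+\bigcap_iK_{b_i}=\bigcap_i(g+K_{b_i})$. Put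
\[
W_b=j(b)+K_b=\{g\in G: b\in g\text{ and }|g\cap R_k(b)|\text{ is even for all }k\}.
\]

\begin{lemma}\label{lem:group}
\begin{itemize}
\item[(a)] $G$ is Hausdorff.
\item[(b)] $j\colon X\to G$ is continuous and $G$ is Lindel\"of.
\item[(c)] The clopen sets $W_b$ $(b\in B)$ are pairwise disjoint.
\item[(d)] The cellularity of $G$ is $\mathfrak c$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $g\ne0$ and $x\in g$. Choose $k$ with $g\cap[x|k]=\{x\}$. The set $[x|k]\setminus\{x\}$ is nonempty and open in $C$, so it contains some $b\in D$. Let $m=\Delta(x,b)\ge k$. By \eqref{eq:cyl}, $R_m(b)=[x|(m+1)]\subseteq[x|k]$, so $g\cap R_m(b)=\{x\}$ and $g\notin K_b$. Now if $h\ne h'$, take $b$ with $h+h'\notin K_b$; then $h+K_b$ and $h'+K_b$ are disjoint open neighborhoods of $h$ and $h'$.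

(b) We have $j^{-1}(g+K_b)=\{x:\pi_b(\{x\})=\pi_b(g)\}$, and $\pi_b(\{x\})$ has a single nonzero entry, at the piece of $\mathcal R_b$ containing $x$. So $j^{-1}(g+K_b)$ is empty or a piece of $\mathcal R_b$, hence open in $X$, and $j$ is continuous. Therefore the maps $X^n\to G$, $(x_1,\dots,x_n)\mapsto j(x_1)+\dots+j(x_n)$, are continuous for $n\ge0$. Their images are Lindel\"of by Lemma~\ref{lem:powers}, and an $n$-element set lies in the image of $X^n$. So $G$ is a countable union of Lindel\"of subspaces.

(c) Let $b\neq c$ in $B$, $k=\Delta(b,c)$ and $K=[b|(k+1)]$. Then $K$ is the disjoint union of $\{b\}$ and the sets $R_l(b)$, $l>k$, so $|g\cap K|$ is odd for $g\in W_b$. On the other hand $b\in R_k(c)$, so $K=R_k(c)$ by \eqref{eq:cyl}, and $|g\cap K|$ is even for $g\in W_c$.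

(d) The lower bound follows from (c) and $|B|=\mathfrak c$, the upper bound from (b) and Corollary~\ref{cor:cell}.
\end{proof}

\begin{remark}
Part (c) depends on the digits being binary. With the same definitions in $\{0,1,2\}^\omega$, let $b,c,z$ agree below $k$ and have three different digits at $k$. Then $g=\{b,c,z\}$ meets $R_k(b)$ in $\{c,z\}$, meets $R_k(c)$ in $\{b,z\}$, and misses $R_l(b)$ and $R_l(c)$ for $l\neq k$; so $g\in W_b\cap W_c$.
\end{remark}

\subsection{The regular closed set}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Lemma~\ref{lem:group}, $G$ is a Hausdorff Lindel\"of abelian group of cellularity $\mathfrak c$. Let $W=\bigcup_{d\in D}W_d$, a countable union of clopen sets, and let $F=\overline W$, which is regular closed.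

We claim that $X\setminus j^{-1}(F)=Z$. For $z\in Z$ the open neighborhood $W_z$ of $j(z)$ misses $W$ by Lemma~\ref{lem:group}(c), since $z\notin D$; so $j(z)\notin F$. On the other hand, $j^{-1}(F)$ is closed in $X$ and contains $D$, because $j(d)\in W_d$. Every $X$-open neighborhood of a point $a\in A$ contains a nonempty open subset of $C$ and so meets $D$. Hence $A\subseteq j^{-1}(F)$, and the claim follows.

Suppose $F=\bigcap_{\xi<\lambda}U_\xi$ with each $U_\xi$ open and $\lambda<\mathfrak c$. The set $E_\xi=X\setminus j^{-1}(U_\xi)$ is closed in $X$ and contained in $X\setminus j^{-1}(F)=Z$, which consists of isolated points. So $E_\xi$ is a closed discrete subspace of the Lindel\"of space $X$, hence countable. But $\bigcup_{\xi<\lambda}E_\xi=X\setminus j^{-1}(F)=Z$, so $\mathfrak c=|Z|\le\lambda\cdot\omega<\mathfrak c$, a contradiction.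
\end{proof}

\begin{thebibliography}{9}

\bibitem{cell}
\emph{Cellularity and the index of narrowness in topological groups},
\texttt{https://dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 141492/\allowbreak CommentatMathUnivCarolRetro\_52-2011-2\_11.pdf}

\end{thebibliography}
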